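\title{Extreme points of the curvature of a real polynomial}

\begin{abstract}
We prove that the curvature of a real polynomial of degree $n\ge 2$ has at most $n-1$ extreme points, and even at most $n-1$ critical points counted with multiplicity, although these critical points are the real zeros of a polynomial of degree $3n-5$. The proof extends the curvature to the upper half-plane as a real function, defined up to sign, whose critical points are all saddles, and counts them by a winding number. We also show that the numbers of extreme points that occur in degree $n$ are exactly $n-1,n-3,n-5,\dots$, down to $1$ or $2$.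
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $f$ be a real polynomial of degree $n$, regarded as a function on $\mathbb{R}$. Its \emph{curvature} is the function
\[
\kappa=\frac{f''}{(1+f'^2)^{3/2}},
\]
the rate at which the tangent of the graph of $f$ turns per unit of arc length. A point $c\in\mathbb{R}$ is an \emph{extreme point} of $\kappa$ if $\kappa$ has a relative maximum or a relative minimum value at $c$. For $n\le 1$ the curvature vanishes identically, so we assume $n\ge 2$ and ask how many extreme points $\kappa$ can have.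

Throughout the paper $m=n-1\ge 1$ and $g=f'=\alpha x^m+\cdots$ with $\alpha\ne 0$. Differentiating $\kappa=g'(1+g^2)^{-3/2}$ gives
\begin{equation}\label{eq:N}
\kappa'=\frac{N}{(1+g^2)^{5/2}},\qquad N=g''(1+g^2)-3g\,g'^2 .
\end{equation}
The coefficient of $x^{3m-2}$ in $N$ is $\alpha^3\bigl(m(m-1)-3m^2\bigr)=-m(2m+1)\alpha^3\neq 0$, so $\deg N=3m-2=3n-5$. An extreme point is a zero of $\kappa'$. At a real zero of $N$ of odd order $\kappa'$ changes sign and $\kappa$ has an extremum; at a zero of even order $\kappa'$ keeps its sign and $\kappa$ is strictly monotone nearby. Hence the extreme points of $\kappa$ are exactly the real zeros of $N$ of odd order. We write $e$ for their number, and $Z$ for the number of real zeros of $N$, equivalently of $\kappa'$, counted with multiplicity. Thus $e\le Z\le 3n-5$.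

The bound $3n-5$ is attained for $n=2$: if $g=\alpha(x-b)$, then $N=-3\alpha^3(x-b)$, and the only extreme point is the vertex of the parabola. For $n=3$ it is never attained. Write $g=s+c$ with $s=\alpha(x-b)^2$. Then $g''=2\alpha$ and $g'^2=4\alpha s$, so
\[
N=2\alpha\bigl(1+(s+c)^2-6s(s+c)\bigr)=2\alpha\,(1+c^2-4cs-5s^2).
\]
The two roots in $s$ have the negative product $-(1+c^2)/5$, so exactly one of them has the sign of $\alpha$. Therefore $N$ has degree $4$ but only two real zeros, both simple: every cubic has $e=Z=2$.

Flat graphs suggest the general answer. Replace $f$ by $\varepsilon f$ with $\varepsilon$ small and let $n\ge3$. On a bounded interval the curvature is close to $\varepsilon f''$, which has at most $n-3$ critical points. Far out, $\varepsilon f''$ is unbounded while the curvature tends to $0$, and this forces one more turn on each side. The total is $n-1$. (Section~\ref{sec:list} makes this count rigorous.) Edwards and Gordon \cite{EG} proved that $\kappa$ has at most $n-1$ extreme points when $n>1$ and $f''$ has only real zeros. The problem, which we take from \cite{source}, is to prove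 or disprove the same bound without the assumption on $f''$:
\begin{quote}
\emph{Conjecture. If $f$ is a real polynomial of degree $n>1$, then its curvature has at most $n-1$ extreme points.}
\end{quote}
We prove the conjecture in a sharper form. Let $\mathbb{H}=\{z\in\mathbb{C}:\operatorname{Im}z>0\}$. The index of an isolated zero of a continuous function is recalled in Section~\ref{sec:arg}.

\begin{theorem}\label{thm:count}
Let $f$ be a real polynomial of degree $n\ge 2$. The continuous function $\Phi\colon\mathbb{H}\to\mathbb{C}$ defined by \eqref{eq:Phi} has finitely many zeros, each of positive index. If $\tau\ge0$ is the sum of these indices, then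
\[
Z=n-1-2\tau .
\]
In particular $\kappa$ has at most $n-1$ critical points counted with multiplicity, and at most $n-1$ extreme points.
\end{theorem}

\begin{theorem}\label{thm:list}
Let $n\ge 2$. The integers that occur as the number $e$ of extreme points of the curvature of a real polynomial of degree $n$ are exactly those with $1\le e\le n-1$ and $e\equiv n-1\pmod 2$.
\end{theorem}

So the bound $n-1$ is attained for every $n$, and the smallest value of $e$ is $1$ for even $n$ and $2$ for odd $n$. Theorem~\ref{thm:count} is proved in Sections~\ref{sec:arg}--\ref{sec:count} and Theorem~\ref{thm:list} in Section~\ref{sec:list}.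

\section{Changes of argument, and a count that is too weak}\label{sec:arg}

Let $F\colon[a,b]\to\mathbb{C}\setminus\{0\}$ be continuous. Then $F=|F|e^{i\theta}$ with $\theta$ real and continuous, and the \emph{change of argument} $\Delta\arg F=\theta(b)-\theta(a)$ does not depend on the choice of $\theta$. It is additive when functions are multiplied and when paths are concatenated, and it changes sign when $F$ is replaced by $\overline F$ or the path is reversed. If $z_0$ is an isolated zero of a continuous function $F$ on an open subset of $\mathbb{C}$, its \emph{index} is the integer $\frac1{2\pi}\Delta\arg F(z_0+\rho e^{i\varphi})$, $0\le\varphi\le2\pi$, which is the same for all small $\rho>0$. For an analytic function the index is the multiplicity. For a continuous function it need not be positive: the zero of $\bar z$ at $0$ has index $-1$.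

\begin{lemma}\label{lem:compare}
Let $F,G\colon[a,b]\to\mathbb{C}$ be continuous with $|F-G|<|G|$. Suppose that $F/G$ takes the same value at $a$ and at $b$, or that it is real at both points. Then $F$ has no zero and $\Delta\arg F=\Delta\arg G$.
\end{lemma}

\begin{proof}
The quotient $F/G$ takes its values in the disc $|\zeta-1|<1$, where the principal argument is continuous and vanishes at the real points. So $\Delta\arg(F/G)=0$.
\end{proof}

In particular, if $F(z)=c(z-z_0)^k+o(|z-z_0|^k)$ with $c\ne0$ and $k\ge1$, then $z_0$ is an isolated zero of $F$ of index $k$. We also use the argument principle in its topological form.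

\begin{lemma}\label{lem:argument}
Let $\Omega$ be a domain bounded by a simple closed curve made of finitely many segments and circular arcs. Let $F$ be continuous on $\overline\Omega$, with no zero on $\partial\Omega$ and finitely many zeros in $\Omega$. Then the change of $\arg F$ once counterclockwise around $\partial\Omega$ is $2\pi$ times the sum of the indices of the zeros.
\end{lemma}

This textbook fact is proved by removing small discs about the zeros and cutting the rest into finitely many topological discs. On each piece $F$ has a continuous argument, so its change around the piece is $0$; in the sum the cuts cancel.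

Let $x_1<\dots<x_s$ be the real zeros of $N$, of orders $k_1,\dots,k_s$, so that $Z=k_1+\dots+k_s$. For $\rho$ so small and $R$ so large that the closed discs $|z-x_i|\le\rho$ are disjoint and lie in $|z|<R$, put
\begin{equation}\label{eq:Omega}
\Omega=\{z\in\mathbb{H}: |z|<R,\ |z-x_i|>\rho \text{ for } i=1,\dots,s\}.
\end{equation}
Its positively oriented boundary consists of real segments, of $s$ small semicircles traversed clockwise, and of the large semicircle traversed counterclockwise.

Apply Lemma~\ref{lem:argument} to $N$ on $\Omega$. The segments contribute $0$, the small semicircles $-\pi Z$ in total, and the large one $(3m-2)\pi$. So $Z=3m-2-2\nu$, where $\nu\ge0$ counts the zeros of $N$ in $\mathbb{H}$, and we only recover $Z\le 3m-2$. The argument shows what to look for: a function on $\overline{\mathbb{H}}$ that behaves like $N$ at the real axis, whose zeros in $\mathbb{H}$ have positive index, and whose argument turns by only $m\pi$ along the large semicircle.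

\section{The curvature in the upper half-plane}\label{sec:Phi}

If $\theta$ is the angle of the tangent of the graph, then $g=\tan\theta$, and the curvature is the derivative of $\sin\theta$ with respect to $x$. In formulas, with $w=\sqrt{1+g^2}$ and $h=g/w$,
\begin{equation}\label{eq:h}
h'=\frac{g'}{w}-\frac{g^2g'}{w^3}=\frac{g'}{w^3},\qquad h''=\frac{N}{w^5},
\end{equation}
so that $\kappa=h'$ and $\kappa'=h''$ on $\mathbb{R}$. The identities \eqref{eq:h} use only $w^2=1+g^2$, so they hold for any local analytic branch $w$ of the square root near any complex point where $1+g^2\ne0$.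

They explain the number $3m-2$. We have $N=w^5h''$. With a suitable branch, $h''$ decays like $z^{-2m-2}$ at infinity and turns by $-(2m+2)\pi$ along the large semicircle, while the factor $w^5$, which cancels the singularities of $h''$ at the zeros of $1+g^2$, grows like $z^{5m}$ and turns by $5m\pi$. An expression containing only $h$ and $h'$ would need only the factor $w^3$. So we want a substitute for the second derivative that is of first order off the real axis.

Write $z=x+iy$. For a function $H$ analytic on an open subset of $\mathbb{H}$ put
\begin{equation}\label{eq:D}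
DH(z)=\frac{1}{iy}\left(H'(z)-\frac{\operatorname{Im}H(z)}{y}\right).
\end{equation}
The operator $D$ is linear over $\mathbb{R}$, annihilates $a+bz$ for real $a$ and $b$, and commutes with real translations of the variable. It has two readings. First, if $H$ is analytic also at $\bar z$ and $H(\bar z)=\overline{H(z)}$, then
\[
DH(z)=\frac{2}{z-\bar z}\left(H'(z)-\frac{H(z)-H(\bar z)}{z-\bar z}\right)
\]
is twice the second divided difference of $H$ at the nodes $z,z,\bar z$. When the nodes merge at a real point it tends to $H''$, as we prove in Lemma~\ref{lem:axis}. Second, let $u=\operatorname{Im}H/y$. Then $u_x=\operatorname{Im}H'/y$ and $u_y=(\operatorname{Re}H'-u)/y$, hence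
\[
DH=u_x-iu_y .
\]
For $H=h$ with the root $w$ that is positive on $\mathbb{R}$, the real function $u$ tends to $h'(x)=\kappa(x)$ as $y\to0$. So $u$ extends the curvature to the half-plane, up to the sign of the root, and the zeros of $Dh$ are the critical points of $u$. The level set $\{u=\lambda\}$ is the zero set of the harmonic function $\operatorname{Im}(h-\lambda z)$, so one expects these critical points to be saddles, that is, zeros of $u_x-iu_y$ of positive index.

The function $Dh$ changes sign with the branch $w$ and is undefined where $1+g^2=0$. The product $\Phi=w^3Dh$ has neither defect. It is unchanged when $w$ is replaced by $-w$. By \eqref{eq:h} and the identities $w^3h=g(1+g^2)$ and $w^3\overline{h}=\overline{g}\,w^4/|w|^2$, where bars denote conjugates of the values at $z$,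
\begin{equation}\label{eq:Phi}
\Phi(z)=\frac{1}{iy}\left(g'-\frac{1}{2iy}\left[g(1+g^2)-\overline{g}\,\frac{(1+g^2)^2}{|1+g^2|}\right]\right).
\end{equation}
The last fraction has modulus $|1+g^2|$. Reading it as $0$ where $1+g^2=0$, we see that \eqref{eq:Phi} defines a continuous function on all of $\mathbb{H}$. This is the function of Theorem~\ref{thm:count}.

\begin{example}[the parabola]\label{ex:parabola}
Let $g=z$, so $m=1$, $N=-3z$ and $Z=1$. We follow $\Phi$ around $\partial\Omega$, keeping leading terms; the error terms are bounded in general in Section~\ref{sec:boundary}. Two divisions by $z-\bar z$ give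
\begin{align*}
D[z^3]&=\frac{2\,\bigl(3z^2-(z^2+z\bar z+\bar z^2)\bigr)}{z-\bar z}=2(2z+\bar z),\\
D[z^{-2}]&=\frac{2}{z-\bar z}\left(-\frac{2}{z^3}+\frac{z+\bar z}{z^2\bar z^2}\right)=\frac{2(z+2\bar z)}{z^3\bar z^2}.
\end{align*}
On the real axis $\Phi$ has the real boundary values $w^3h''=-3x/(1+x^2)$, so the segments contribute nothing. Near $0$ we have $w\approx1$ and $h=z-\frac12z^3+\cdots$, so $\Phi\approx-(2z+\bar z)=-(3x+iy)$. On a small semicircle this describes half an ellipse about $0$ and turns by $\pi$, exactly as $N$ does. Near infinity take the branch $w\approx z$. Then $h=1-\frac12z^{-2}+\cdots$, and for $z=Re^{i\varphi}$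
\[
\Phi\approx-\frac{z+2\bar z}{\bar z^2}=-\frac1R\,e^{i\varphi}\,(2+e^{2i\varphi}).
\]
The last factor describes a closed curve in the right half-plane, so $\Phi$ turns by $\pi=m\pi$. Lemma~\ref{lem:argument} gives $2\pi\tau=\pi-\pi Z=0$. On the imaginary axis \eqref{eq:Phi} can be evaluated exactly:
\[
\Phi(iy)=\frac1{iy}\Bigl(1-\tfrac12\bigl[(1-y^2)+|1-y^2|\bigr]\Bigr)=-i\min(y,1/y).
\]
At the branch point $z=i$ of $h$ the function $\Phi$ is continuous and nonzero, but not differentiable.
\end{example}

\section{Zeros in the half-plane have positive index}\label{sec:interior}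

Since $\Phi$ is not analytic, neither the isolation of its zeros nor the sign of their indices is automatic. The point is that at a zero of $Dh$ the number $\lambda=h'(z_0)$ is real, so that $D$ annihilates the linear part of $h$, and the nonanalytic term $\operatorname{Im}h/y$ is then constant to a higher order than $h'$.

\begin{lemma}\label{lem:interior}
Let $z_0\in\mathbb{H}$.
\begin{enumerate}
\item[(a)] If $1+g(z_0)^2\ne0$ and $\Phi(z_0)=0$, then $z_0$ is an isolated zero of $\Phi$ of index $k+1$, where $k\ge0$ is the order of vanishing of $N$ at $z_0$.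
\item[(b)] If $1+g^2$ vanishes at $z_0$ to order $\mu\ge1$, then $\Phi(z_0)\ne0$ for $\mu=1$, and $z_0$ is an isolated zero of $\Phi$ of index $\mu-1$ for $\mu\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $\zeta=z-z_0$ and $y_0=\operatorname{Im}z_0$.

(a) Fix a branch $w$ near $z_0$. Since $Dh(z_0)=0$, the number $\lambda=h'(z_0)=\operatorname{Im}h(z_0)/y_0$ is real. By \eqref{eq:h}, $h''=c\zeta^k+O(|\zeta|^{k+1})$ with $c\ne0$. Integrating twice,
\[
h'(z)=\lambda+\frac{c}{k+1}\zeta^{k+1}+O(|\zeta|^{k+2}),\qquad h(z)=h(z_0)+\lambda\zeta+O(|\zeta|^{k+2}).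
\]
As $\lambda$ is real, $\operatorname{Im}h(z)=\lambda y_0+\lambda\operatorname{Im}\zeta+O(|\zeta|^{k+2})=\lambda y+O(|\zeta|^{k+2})$. Therefore
\[
h'(z)-\frac{\operatorname{Im}h(z)}{y}=\frac{c}{k+1}\zeta^{k+1}+O(|\zeta|^{k+2}).
\]
Multiplying by $w^3/(iy)$, which is continuous and nonzero at $z_0$, gives $\Phi=c'\zeta^{k+1}+o(|\zeta|^{k+1})$ with $c'\neq0$.

(b) The derivative $2gg'$ of $1+g^2$ vanishes at $z_0$ to order $\mu-1$, and $g(z_0)=\pm i\ne0$. So $g'=c\zeta^{\mu-1}+O(|\zeta|^\mu)$ with $c\neq0$. The square bracket in \eqref{eq:Phi} is $O(|1+g^2|)=O(|\zeta|^\mu)$. Hence $\Phi=\frac{c}{iy_0}\zeta^{\mu-1}+O(|\zeta|^{\mu})$.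
\end{proof}

Part (b) shows that the exponent $3$ in $w^3$ cannot be lowered or raised with profit. At a simple zero of $1+g^2$ the function $\Phi$ is finite and nonzero, so $wDh=\Phi/(1+g^2)$ is unbounded there, while $w^5Dh=(1+g^2)\Phi$ turns by an extra $2m\pi$ along the large semicircle.

\section{Behavior at the real axis and at infinity}\label{sec:boundary}

Near a real point and near infinity, $h$ is a series in powers with real coefficients, and $D$ is linear over $\mathbb{R}$. So both questions reduce to the action of $D$ on a single power, with a bound uniform up to the real axis, where the definition \eqref{eq:D} divides by $y^2$.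

\begin{lemma}\label{lem:powers}
Let $p$ be an integer, $p\ne0,1$. There is a continuous function $P_p\colon[0,\pi]\to\mathbb{C}\setminus\{0\}$ with
\[
D[z^p](re^{i\varphi})=r^{p-2}P_p(\varphi)\qquad(r>0,\ 0<\varphi<\pi).
\]
It satisfies $|P_p|\le p(p-1)$, its values at $0$ and $\pi$ are real, $P_2\equiv2$, and
\[
\Delta\arg P_p=(p-2)\pi\quad\text{for } p\ge2,\qquad \Delta\arg P_p=p\pi\quad\text{for } p\le-1 .
\]
\end{lemma}

The second derivative $p(p-1)z^{p-2}$ turns by $(p-2)\pi$ for every such $p$. So $D$ imitates it for positive powers and costs an extra $2\pi$ for negative powers.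

\begin{proof}
For an integer $d\ge1$, summing a geometric series gives
\begin{equation}\label{eq:sine}
\frac{\sin d\varphi}{\sin\varphi}=\sum_{l=0}^{d-1}e^{i(d-1-2l)\varphi}.
\end{equation}
So this quotient extends continuously to $[0,\pi]$, has modulus at most $d$, and equals $d$ at $0$ and $(-1)^{d-1}d$ at $\pi$. For $q\ge1$ let
\[
T_q(\varphi)=2\sum_{d=1}^{q}e^{-id\varphi}\,\frac{\sin d\varphi}{\sin\varphi}=\frac{1}{i\sin\varphi}\sum_{d=1}^q\bigl(1-e^{-2id\varphi}\bigr).
\]
Then $T_q$ is continuous on $[0,\pi]$, $|T_q|\le q(q+1)$, $T_q(0)=q(q+1)$ and $T_q(\pi)=-q(q+1)$. On $(0,\pi)$ we have $\operatorname{Im}T_q=-2\sum_{d=1}^q\sin^2 (d\varphi)/\sin\varphi<0$, because the term $d=1$ is nonzero. Thus $T_q$ runs from the positive to the negative real axis through the open lower half-plane. It has no zero, and $\Delta\arg T_q=-\pi$.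

By \eqref{eq:D}, $D[z^p](re^{i\varphi})=r^{p-2}P_p(\varphi)$ with
\[
i\sin\varphi\,P_p(\varphi)=p\,e^{i(p-1)\varphi}-\frac{\sin p\varphi}{\sin\varphi}.
\]
For $p\ge2$, formula \eqref{eq:sine} with $d=p$ turns the right side into $e^{i(p-1)\varphi}\sum_{l=0}^{p-1}(1-e^{-2il\varphi})$, and the term $l=0$ vanishes. For $p=-j\le-1$, formula \eqref{eq:sine} with $d=j$ turns it into $-e^{-i(j+1)\varphi}\sum_{l=0}^{j-1}(1-e^{2i(j-l)\varphi})$. Hence
\[
P_p=e^{i(p-1)\varphi}\,T_{p-1}\quad(p\ge2),\qquad P_{-j}=e^{-i(j+1)\varphi}\,\overline{T_j}\quad(j\ge1).
\]
The changes of argument are $(p-1)\pi-\pi$ and $-(j+1)\pi+\pi$. The other claims follow from the properties of $T_q$ and from $T_1=2e^{-i\varphi}$.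
\end{proof}

\begin{lemma}\label{lem:axis}
The function $\Phi$ extends continuously to $\overline{\mathbb{H}}=\mathbb{H}\cup\mathbb{R}$ by $\Phi(x)=N(x)/(1+g(x)^2)$. If $x_0$ is a real zero of $N$ of order $k\ge1$, there is $\rho_0>0$ such that for $0<\rho\le\rho_0$ the function $\varphi\mapsto\Phi(x_0+\rho e^{i\varphi})$ has no zero on $[0,\pi]$ and its argument changes by $k\pi$.
\end{lemma}

\begin{proof}
Let $x_0\in\mathbb{R}$ and let $k\ge0$ be the order of vanishing of $N$ at $x_0$. Since $1+g(x_0)^2\ge1$, the real part of $1+g^2$ is positive on a disc about $x_0$. Let $w$ be the principal square root there. Then $h$ is analytic on the disc and real on its real diameter, so $h=\sum_{p\ge0}a_p(z-x_0)^p$ with real $a_p$. By \eqref{eq:h}, $h''$ vanishes at $x_0$ to order $k$, so $a_p=0$ for $2\le p\le k+1$ and $a_{k+2}\ne0$. The series for $h'$ and $\operatorname{Im}h$ may be formed termwise, and $D$ annihilates the terms $p=0,1$. So for $z=x_0+\rho e^{i\varphi}$ with $0<\varphi<\pi$,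
\[
Dh(z)=\sum_{p\ge k+2}a_p\,\rho^{p-2}P_p(\varphi).
\]
The terms with $p\ge k+3$ are bounded by $\sum_{p\ge k+3}p(p-1)|a_p|\rho^{p-2}=O(\rho^{k+1})$, independently of $\varphi$. Since $w(z)^3=w(x_0)^3(1+O(\rho))$,
\begin{equation}\label{eq:small}
\Phi(x_0+\rho e^{i\varphi})=w(x_0)^3a_{k+2}\,\rho^k\bigl(P_{k+2}(\varphi)+O(\rho)\bigr)
\end{equation}
uniformly in $\varphi\in(0,\pi)$. As $z\to x_0$ in $\mathbb{H}$, the limit of $\Phi$ is $2a_2w(x_0)^3=w(x_0)^3h''(x_0)$ if $k=0$ and $0$ if $k\ge1$. In both cases it equals $N(x_0)/(1+g(x_0)^2)$. This function of $x_0$ is continuous on $\mathbb{R}$, so the extension is continuous.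

By continuity \eqref{eq:small} now holds on $[0,\pi]$. For small $\rho$ the error term is smaller than $\min|P_{k+2}|>0$. Both $\Phi$ and $w(x_0)^3a_{k+2}\rho^kP_{k+2}$ are real at $\varphi=0$ and $\varphi=\pi$. Lemmas~\ref{lem:compare} and~\ref{lem:powers} give the change of argument $k\pi$.
\end{proof}

\begin{lemma}\label{lem:infinity}
There is $R_1$ such that for $R\ge R_1$ the function $\varphi\mapsto\Phi(Re^{i\varphi})$ has no zero on $[0,\pi]$ and its argument changes by $m\pi$.
\end{lemma}

\begin{proof}
Choose $R_0$ with $|g|>2$ for $|z|>R_0$. There, let $w=g\,(1+g^{-2})^{1/2}$ with the principal root. This is a branch of $\sqrt{1+g^2}$, and any branch may be used to compute $\Phi$. The function $h=g/w=(1+g^{-2})^{-1/2}$ is analytic for $|z|>R_0$ and satisfies $h(\bar z)=\overline{h(z)}$, so its Laurent coefficients are real. From $h=1-\frac12g^{-2}+O(|g|^{-4})$ and $g^{-2}=\alpha^{-2}z^{-2m}(1+O(1/|z|))$ we get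
\[
h=1+\sum_{j\ge2m}r_jz^{-j},\qquad r_{2m}=-\frac1{2\alpha^2}.
\]
By Lemma~\ref{lem:powers}, $Dh(Re^{i\varphi})=\sum_{j\ge2m}r_jR^{-j-2}P_{-j}(\varphi)$, and the terms with $j>2m$ are bounded by $\sum_{j>2m}j(j+1)|r_j|R^{-j-2}=O(R^{-2m-3})$. Since $w^3=\alpha^3z^{3m}(1+O(1/R))$,
\[
\Phi(Re^{i\varphi})=-\frac\alpha2\,R^{m-2}\,e^{3im\varphi}\bigl(P_{-2m}(\varphi)+O(1/R)\bigr)
\]
uniformly on $(0,\pi)$, and by continuity on $[0,\pi]$. For large $R$ the error term is smaller than $\min|P_{-2m}|$. Both $\Phi$ and $e^{3im\varphi}P_{-2m}$ are real at the endpoints. By Lemmas~\ref{lem:compare} and~\ref{lem:powers} the argument changes by $3m\pi-2m\pi$.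
\end{proof}

Compared with $N=w^5h''$, the smaller power of $w$ saves $2m\pi$ and the operator $D$ costs $2\pi$, in agreement with $(3m-2)-2m+2=m$.

\section{The count}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:count}]
Take $\Omega$ as in \eqref{eq:Omega}, with $R\ge R_1$ and with $\rho$ at most the number $\rho_0$ of Lemma~\ref{lem:axis} for each $x_i$. The function $\Phi$ has no zero on the semicircles about $0$ of radius at least $R$, nor on the semicircles about $x_i$ of radius at most $\rho$. So all zeros of $\Phi$ in $\mathbb{H}$ lie in $\Omega$. By Lemma~\ref{lem:axis}, $\Phi$ is continuous on $\overline\Omega$, and it is real and nonzero on the real segments of $\partial\Omega$. Thus $\Phi$ has no zero on $\partial\Omega$, and its zero set in $\mathbb{H}$ is a compact subset of $\Omega$. By Lemma~\ref{lem:interior} this set consists of isolated points of positive index, so it is finite and $\tau\ge0$.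

Along $\partial\Omega$ the argument of $\Phi$ is constant on each segment, changes by $-k_i\pi$ on the clockwise semicircle about $x_i$, and changes by $m\pi$ on the large semicircle. Lemma~\ref{lem:argument} gives $2\pi\tau=m\pi-Z\pi$, that is, $Z=n-1-2\tau$. Finally $e\le Z\le n-1$.
\end{proof}

\begin{remark}\label{rem:hyp}
That $f$ is real makes the Taylor and Laurent coefficients of $h$ real, which is needed to apply $D$ termwise and to have real boundary values. That $n\ge2$ gives $g'\not\equiv0$ and $N\not\equiv0$, hence finite orders of vanishing in Lemmas~\ref{lem:interior} and~\ref{lem:axis}. That $f$ is a polynomial makes $\Phi$ continuous on all of $\mathbb{H}$ and determines the leading term at infinity. For $f=\sin x$ the curvature is periodic, so it has infinitely many extreme points.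
\end{remark}

\section{The possible numbers of extreme points}\label{sec:list}

\begin{proof}[Proof of Theorem~\ref{thm:list}]
\emph{Necessity.} The bound $e\le n-1$ is Theorem~\ref{thm:count}. Each real zero of $N$ contributes its order to $Z$ and the parity of its order to $e$, so $e\equiv Z\equiv n-1\pmod 2$. The curvature $g'(1+g^2)^{-3/2}$ is continuous, not identically zero, and tends to $0$ at $\pm\infty$. So it attains a positive maximum or a negative minimum, and $e\ge1$.

It remains to realize each admissible $e$. It suffices to give $g$ of degree $m$; then $f$ is any antiderivative.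

\emph{The values $e\ge2$.} Here $m\ge2$. Write $e=j+2$ with $0\le j\le m-2$ and $j\equiv m\pmod2$. We use flat graphs. Integrating twice, choose a monic real polynomial $p$ of degree $m$ with
\[
p''=m(m-1)\,(x^2+1)^{(m-2-j)/2}\prod_{i=1}^{j}(x-i),
\]
and let $g=\varepsilon p$ with $\varepsilon>0$. By \eqref{eq:N},
\[
N=\varepsilon\,(p''-\varepsilon^2A),\qquad A=3pp'^2-p^2p''=m(2m+1)x^{3m-2}+\cdots .
\]
The term $\varepsilon^2A$ is negligible on bounded intervals but dominates for large $|x|$, so we treat the two ranges separately.

The rational function $\psi=A/p''$ is the sum of a polynomial with leading term $\frac{2m+1}{m-1}x^{2m}$ and a proper fraction, and the fraction and its derivative tend to $0$ at $\pm\infty$. So there is $L>j+1$ such that $\psi'>0$ on $[L,\infty)$ and $\psi'<0$ on $(-\infty,-L]$, and $\psi\to+\infty$ at $\pm\infty$. For $|x|\ge L$ we have $N=\varepsilon^3p''\,(\varepsilon^{-2}-\psi)$ with $p''\ne0$. If $\varepsilon^{-2}>\max\{\psi(L),\psi(-L)\}$, then $N$ has exactly one zero in $(L,\infty)$ and exactly one in $(-\infty,-L)$, and both are simple because $\psi'\neq0$.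

The real zeros $1,\dots,j$ of $p''$ are simple. Choose $\delta<\frac12$ and $\eta>0$ such that $|p'''|\ge\eta$ on the intervals $I_i=[i-\delta,i+\delta]$ and $|p''|\ge\eta$ on the part of $[-L,L]$ outside their interiors. Let $\varepsilon$ be so small that $\varepsilon^2|A|<\eta$ and $\varepsilon^2|A'|<\eta$ on $[-L,L]$. Then $N$ has the sign of $p''$ on $[-L,L]$ outside the interiors of the $I_i$. In particular it has opposite signs at the two ends of $I_i$, because $p''$ is strictly monotone on $I_i$ and vanishes at $i$. Also $N'\ne0$ on $I_i$. So $N$ has exactly one zero in each $I_i$, which is simple, and no other zero in $[-L,L]$. Altogether $N$ has $j+2$ real zeros, all simple, and $e=j+2$.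

\emph{The value $e=1$.} Here $m$ is odd. Flat graphs as above always have the two outer extreme points, so a different family is needed. We choose $g$ so that $1+g^2$ becomes a square after a substitution. The binomial expansion of $e^{\pm mt}=(\cosh t\pm\sinh t)^m$ gives
\[
\sinh mt=\sum_{l\ \mathrm{odd}}\binom{m}{l}\sinh^l t\,\cosh^{m-l}t .
\]
The exponents $m-l$ are even and $\cosh^2t=1+\sinh^2t$, so $\sinh mt=g(\sinh t)$ for the real polynomial $g(x)=\sum_{l\ \mathrm{odd}}\binom ml x^l(1+x^2)^{(m-l)/2}$, which has degree exactly $m$. At $x=\sinh t$ we have $1+g^2=\cosh^2mt$ and $g'\cosh t=m\cosh mt$. Hence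
\begin{equation}\label{eq:sinh}
\kappa(\sinh t)=\frac{m}{\cosh t\,\cosh^2 mt}.
\end{equation}
The right side is strictly increasing for $t\le0$ and strictly decreasing for $t\ge0$, and $t\mapsto\sinh t$ is an increasing bijection of $\mathbb{R}$. So $x=0$ is the only extreme point.
\end{proof}

\begin{remark}\label{rem:tau}
In the last family every term of Theorem~\ref{thm:count} can be seen. The logarithmic derivative of \eqref{eq:sinh} is $-\tanh t-2m\tanh mt$, whose only real zero $t=0$ is simple. So $Z=1$ and $\tau=(m-1)/2$. The identity $1+g(\sinh t)^2=\cosh^2mt$ holds for complex $t$. At $t=i\theta_l$ with $\theta_l=(2l-1)\pi/(2m)$ and $1\le l\le(m-1)/2$, the function $\cosh mt$ has a simple zero and $\sinh t$ has the nonzero derivative $\cos\theta_l$. So $1+g^2$ has a double zero at each of the $(m-1)/2$ distinct points $i\sin\theta_l\in\mathbb{H}$. By Lemma~\ref{lem:interior}(b) these are zeros of $\Phi$ of index $1$. They account for all of $\tau$, so $\Phi$ has no other zero in $\mathbb{H}$.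
\end{remark}

\begin{thebibliography}{9}

\bibitem{EG}
Edwards and Gordon, 2004.

\bibitem{source}
\emph{Extreme curvature of polynomials and level sets},
\texttt{http://ajmaa.org/searchroot/files/pdf/v14n1/v14i1p11.pdf}.

\end{thebibliography}
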